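# Signed quasi-measures and dimension: compact spaces of every dimension on which they all extend to measures

## A plausible converse about dimension at most one

Throughout, "compact" means compact Hausdorff, spaces are nonempty, $C(X)$ is the space of real-valued continuous functions on $X$, and $\mathcal A(X)$ is the collection of subsets of $X$ that are open or closed.

A quasi-measure is a set function on $\mathcal A(X)$ that is only required to be additive on disjoint pairs whose union again lies in $\mathcal A(X)$. On spaces of covering dimension at most one, such a function is automatically the restriction of a measure. On the square it need not be. So dimension two looks like the place where things go wrong, and one guesses: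

> *If every signed quasi-measure on $X$ extends to a measure, then $\dim X\le 1$.*

We test this guess, see how far it survives, and then show that it is false in every dimension from two up.

**Definition (signed quasi-measure).** A signed quasi-measure on a compact space $X$ is a function $\mu:\mathcal A(X)\to\mathbf R$ such that:

1. $\mu(\emptyset)=0$;
2. if $A,B\in\mathcal A(X)$ are disjoint and $A\cup B\in\mathcal A(X)$, then $\mu(A\cup B)=\mu(A)+\mu(B)$;
3. (bounded variation) there is $M<\infty$ with $\sum_{i=1}^n|\mu(U_i)|\le M$ for every finite collection of pairwise disjoint open sets $U_1,\dots,U_n$;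
4. (inner regularity) for every open $U$, $\mu(U)=\lim\{\mu(K):K\subseteq U,\ K\text{ closed}\}$, the limit along the net of closed subsets of $U$ directed by inclusion.

Spelled out, axiom 4 says: for every $\varepsilon>0$ there is a closed $K_0\subseteq U$ such that $|\mu(U)-\mu(K)|<\varepsilon$ for *all* closed $K$ with $K_0\subseteq K\subseteq U$. The axioms impose no relation between $\mu(U)$, $\mu(V)$ and $\mu(U\cup V)$ when $U,V$ are overlapping open sets.

**Definition (extension, property (Q)).** The function $\mu$ extends to a regular Borel signed measure if there is such a measure $m$ on $X$ with $m(A)=\mu(A)$ for all $A\in\mathcal A(X)$. The space $X$ has property (Q) if every signed quasi-measure on $X$ extends to a regular Borel signed measure.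

**Definition (covering dimension).** $\dim X\le n$ means that every finite open cover of $X$ has a finite open refinement that covers $X$ and in which each point lies in at most $n+1$ members. Compact subsets of $\mathbf R$ have dimension at most $1$, and a closed subspace of $X$ has dimension at most $\dim X$.

The theorem whose converse we examine is Theorem 3 of the paper "Signed Quasi-Measures and Dimension Theory", where the problem comes from. We use it as a black box and call it Theorem 0.

**Theorem 0.** *If $\dim X\le1$, then $X$ has (Q).*

Regular Borel signed measures are finite, and regularity of $m$ means that of $|m|$. We need three standard facts about a regular Borel signed measure $m$ on a compact space $Y$.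

* **(R1)** For each Borel $B$ and $\varepsilon>0$ there are a compact $T\subseteq B$ with $|m|(B\setminus T)<\varepsilon$ and an open $U\supseteq B$ with $|m|(U\setminus B)<\varepsilon$. The first half is the definition; the second is the first applied to $Y\setminus B$.
* **(R2)** $m$ is determined by its values on closed sets. Indeed, the closed sets form a $\pi$-system that contains $Y$ and generates the Borel sets, so the $\pi$–$\lambda$ theorem applies.
* **(R3)** If $g:Y\to Z$ is continuous and $Z$ is compact, then $g_*m$ is regular. Given a Borel $B\subseteq Z$, choose a compact $T\subseteq g^{-1}(B)$ with $|m|(g^{-1}(B)\setminus T)<\varepsilon$. Then $g(T)\subseteq B$ is compact, and $|g_*m|(B\setminus g(T))\le|m|(g^{-1}(B)\setminus T)<\varepsilon$.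

**Example 1 (measures).** The restriction to $\mathcal A(X)$ of a regular Borel signed measure $m$ is a signed quasi-measure. Axioms 1 and 2 are clear, and axiom 3 holds with $M=|m|(X)$. For axiom 4 take a closed $K_0\subseteq U$ with $|m|(U\setminus K_0)<\varepsilon$; any closed $K$ between $K_0$ and $U$ has $|m(U)-m(K)|\le|m|(U\setminus K_0)<\varepsilon$.

**Example 2 (finite spaces).** If $X$ is finite and discrete, every subset is open, axiom 2 is plain finite additivity, and $\mu$ is a measure.

**Example 3 (spaces with a base of clopen sets).** This is the zero-dimensional case, and it can be done by hand. A locally constant $f$ takes finitely many values $c$ on disjoint clopen sets $A_c=f^{-1}(c)$. Put $L(f)=\sum_c c\,\mu(A_c)$. Passing to common refinements, axiom 2 shows that $L$ is linear, and axiom 3 gives $|L(f)|\le M\|f\|$. Locally constant functions are uniformly dense in $C(X)$: cover $X$ by finitely many clopen sets on which a given function oscillates by less than $\varepsilon$, and make them disjoint. So $L$ extends to a bounded linear functional on $C(X)$, and the Riesz theorem gives a regular $m$ with $m(A)=L(1_A)=\mu(A)$ for clopen $A$.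

Now let $U$ be open and $\varepsilon>0$. Choose closed $K_1,K_2\subseteq U$ with $|m|(U\setminus K_1)<\varepsilon$ and with $|\mu(U)-\mu(Z)|<\varepsilon$ for all closed $Z$, $K_2\subseteq Z\subseteq U$. By compactness there is a clopen $Z$ with $K_1\cup K_2\subseteq Z\subseteq U$. Since $m(Z)=\mu(Z)$, we get $|m(U)-\mu(U)|<2\varepsilon$. So $m=\mu$ on open sets, and on closed sets by complements. We shall see this argument again.

In these examples the dimension is at most one, or the quasi-measure was given as a measure. The guess must be tested in dimension two.

## The square, and every space that contains one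

We use as known that there are positive quasi-measures on the unit square that do not extend to measures. Here a positive quasi-measure is nonnegative, satisfies axioms 1 and 2, is monotone, and satisfies $\nu(U)=\sup\{\nu(K):K\subseteq U\text{ closed}\}$.

*The square does not have (Q).* Let $\nu$ be such a quasi-measure on $[0,1]^2$. It is a signed quasi-measure. Axiom 3 holds with $M=\nu([0,1]^2)$, by additivity on disjoint open sets and monotonicity. Axiom 4 holds because the limit of an increasing net is its supremum. If $\nu$ extended to a regular Borel signed measure $m$, then $m\ge0$ on closed sets, hence $m\ge0$ on all Borel sets by (R1). So $\nu$ would extend to a measure, a contradiction.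

To carry this to other spaces we need to transport quasi-measures along maps.

**Lemma 1 (push-forward).** *Let $\varphi:X\to Y$ be a continuous map of compact spaces and $\mu$ a signed quasi-measure on $X$. Then $\varphi_*\mu(A)=\mu(\varphi^{-1}(A))$ defines a signed quasi-measure on $Y$, with the same constant $M$.*

*Proof.* Preimages preserve disjointness, unions, openness and closedness, so axioms 1–3 hold. For axiom 4, let $U\subseteq Y$ be open and $\varepsilon>0$. Choose a closed $K_0\subseteq\varphi^{-1}(U)$ such that $|\mu(\varphi^{-1}(U))-\mu(K)|<\varepsilon$ for all closed $K$ with $K_0\subseteq K\subseteq\varphi^{-1}(U)$. The set $\varphi(K_0)$ is a compact subset of $U$. If $L$ is closed with $\varphi(K_0)\subseteq L\subseteq U$, then $K_0\subseteq\varphi^{-1}(L)\subseteq\varphi^{-1}(U)$, so $|\varphi_*\mu(U)-\varphi_*\mu(L)|<\varepsilon$. $\square$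

**Proposition C.** *(Q) passes to closed subspaces. Hence a space with (Q) contains no topological 2-cell. So the converse of Theorem 0 does hold in any class of compacta in which $\dim X\ge2$ forces a 2-cell, for example compact manifolds and compact polyhedra.*

*Proof.* Let $A\subseteq X$ be closed, let $X$ have (Q), and let $\nu$ be a signed quasi-measure on $A$. Applying Lemma 1 to the inclusion $A\to X$, we see that $\mu(E)=\nu(E\cap A)$ is a signed quasi-measure on $X$. Let $m$ be a regular Borel signed measure extending it. We show that $m$ lives on $A$ and extends $\nu$ there.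

For closed $K\subseteq X\setminus A$ we have $m(K)=\nu(\emptyset)=0$. If $B\subseteq X\setminus A$ is Borel and $\varepsilon>0$, choose a compact $K\subseteq B$ with $|m|(B\setminus K)<\varepsilon$; then $|m(B)|=|m(B)-m(K)|<\varepsilon$. So $m(B)=0$ for every Borel $B\subseteq X\setminus A$.

For closed $C\subseteq A$, $m(C)=\mu(C)=\nu(C)$. For a relatively open $V=U\cap A$ with $U$ open in $X$,
$$m(V)=m(U)-m(U\setminus A)=m(U)=\mu(U)=\nu(V).$$
So $m|_A$ is a regular Borel signed measure extending $\nu$, and $A$ has (Q).

(Q) is a topological invariant, and the square does not have it. So a space with (Q) contains no 2-cell. A compact manifold or polyhedron of dimension $\ge2$ contains a 2-cell. $\square$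

For instance the 2-sphere contains a closed hemisphere, so it does not have (Q). On manifolds and polyhedra the guess is right.

## Lifting from the square fails, and some spaces contain no arc

Can one prove the guess in general? The natural plan is to produce, on a space of dimension $\ge2$, a bad quasi-measure from the bad $\nu$ on the square. Proposition C does this if the square *embeds* in $X$. One may hope to need less, for example only a continuous surjection $\varphi:X\to[0,1]^2$ along which $\nu$ could be lifted. But Lemma 1 pushes quasi-measures from $X$ to the square, and we need the other direction.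

Lifting can indeed fail. Let $\varphi:[0,1]\to[0,1]^2$ be a Peano curve, and suppose $\varphi_*\mu=\nu$ for a signed quasi-measure $\mu$ on $[0,1]$. By Theorem 0, $\mu$ extends to a regular $m$. Then $\varphi_*m$ is regular by (R3), and $\varphi_*m(A)=\mu(\varphi^{-1}(A))=\nu(A)$ for $A\in\mathcal A([0,1]^2)$. So $\nu$ would extend, a contradiction.

A surjection is therefore not enough, and the plan reaches only spaces with a 2-cell inside. We now look at spaces that do not even contain an arc.

**Definition (hereditarily indecomposable).** A *continuum* is a nonempty compact connected space (single points allowed). A compact space $X$ is *hereditarily indecomposable* (HI) if whenever two subcontinua of $X$ meet, one contains the other.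

**Example 4.** A compact space with a clopen base, such as the Cantor set, is HI: its subcontinua are points. The arc $[0,1]$ is not HI: $[0,\tfrac23]$ and $[\tfrac13,1]$ meet and neither contains the other. Since HI clearly passes to closed subspaces, an HI space contains no arc, hence no 2-cell, and Proposition C says nothing about it.

A continuum is *indecomposable* if it is not the union of two proper subcontinua. If every subcontinuum of a continuum $X$ is indecomposable, then $X$ is HI in our sense. For if subcontinua $C,D$ met and neither contained the other, then $C\cup D$ would be a continuum, and $C$ and $D$ would be proper subcontinua of it with union $C\cup D$.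

We use the following theorem of R. H. Bing, *Higher-dimensional hereditarily indecomposable continua*, Trans. AMS 71 (1951) 267–273: for every $n\ge1$ there is a metrizable continuum $X_n$ of dimension $n$ all of whose subcontinua are indecomposable. By the previous paragraph $X_n$ is HI.

**Theorem A.** *Every HI compact Hausdorff space has (Q).*

**Theorem B.** *For each $n\in\{1,2,3,\dots\}\cup\{\infty\}$ there is a compact metrizable space $X$ with $\dim X=n$ and property (Q); for $n<\infty$ it can be a continuum. In particular the converse of Theorem 0 is false, and no bound on $\dim X$ follows from (Q).*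

*Proof that Theorem A implies Theorem B.* For $n<\infty$ take $X_n$. For $n=\infty$ let $X$ be the one-point compactification of $\bigsqcup_{n\ge1}X_n$. It is metrizable, because the disjoint union is locally compact, Hausdorff and second countable. Each $X_n$ is clopen in $X$, so a subcontinuum that meets $X_n$ lies in $X_n$, and a subcontinuum that meets no $X_n$ is the point at infinity. Two subcontinua that meet are therefore both the point at infinity or both in the same $X_n$, and in either case one contains the other. So $X$ is HI. It contains each $X_n$ as a closed subset, so $\dim X=\infty$. $\square$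

With $n=2$ this says: Bing's two-dimensional hereditarily indecomposable metrizable continuum has (Q), and the guess is false. What remains is the proof of Theorem A.

## The functional of a quasi-measure

Let $X$ be any compact space and $\mu$ a signed quasi-measure on it. The natural candidate for an extension comes from Riesz: define a functional on $C(X)$, show that it is linear and bounded, and take its measure. One-dimensional images make the functional available.

If $\varphi:X\to Y$ is a continuous surjection onto a compact space with $\dim Y\le1$, then by Lemma 1 and Theorem 0 the quasi-measure $\varphi_*\mu$ extends to a regular Borel signed measure $\mu_\varphi$ on $Y$, unique by (R2). For $f\in C(X)$ the compact set $f(X)\subset\mathbf R$ has dimension at most $1$, so $\mu_f$ exists on $f(X)$. Put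
$$\rho(f)=\int_{f(X)}t\,d\mu_f(t).$$

**Lemma 2.** *Let $f\in C(X)$.*

* *(a) If $f=g\circ q$, where $q:X\to Y$ is a continuous surjection onto a compact space with $\dim Y\le1$ and $g\in C(Y)$, then $\mu_f=g_*\mu_q$ and $\rho(f)=\int_Y g\,d\mu_q$.*
* *(b) For $\varphi\in C(f(X))$,*
$$\rho(\varphi\circ f)=\int\varphi\,d\mu_f.\tag{1}$$
*In particular $\rho(af)=a\rho(f)$ for $a\in\mathbf R$.*
* *(c) $|\rho(f)|\le M\|f\|$.*

*Proof.* (a) The measure $g_*\mu_q$ on $f(X)=g(Y)$ is regular by (R3). For $A$ open or closed in $f(X)$,
$$g_*\mu_q(A)=\mu_q(g^{-1}(A))=\mu(q^{-1}(g^{-1}(A)))=\mu(f^{-1}(A)).$$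
So it extends $f_*\mu$, and by uniqueness $\mu_f=g_*\mu_q$. Hence $\rho(f)=\int t\,d(g_*\mu_q)=\int g\,d\mu_q$.

(b) Apply (a) to the function $\varphi\circ f$, with $q=f:X\to f(X)$ and $g=\varphi$. Homogeneity is the case $\varphi(t)=at$.

(c) It suffices to show $|\mu_f|(f(X))\le M$. Let $P,N$ be a Hahn decomposition for $\mu_f$ and $\varepsilon>0$. By (R1) there are compact $K_+\subseteq P$ and $K_-\subseteq N$ with $|\mu_f(P)-\mu_f(K_+)|<\varepsilon$ and $|\mu_f(N)-\mu_f(K_-)|<\varepsilon$. The sets $K_\pm$ are disjoint and compact. Intersecting disjoint neighborhoods of them with the open sets from (R1), we get disjoint open $U_\pm\supseteq K_\pm$ in $f(X)$ with $|\mu_f(U_\pm)-\mu_f(K_\pm)|<\varepsilon$. Since $\mu_f(U_\pm)=\mu(f^{-1}(U_\pm))$ and the sets $f^{-1}(U_\pm)$ are open and disjoint, axiom 3 gives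
$$|\mu_f|(f(X))=|\mu_f(P)|+|\mu_f(N)|\le|\mu_f(U_+)|+|\mu_f(U_-)|+4\varepsilon\le M+4\varepsilon.$$
Let $\varepsilon\to0$. $\square$

**Lemma 3.** *If $\rho$ is additive on $C(X)$, then $\mu$ extends to a regular Borel signed measure.*

*Proof.* By Lemma 2, $\rho$ is then a bounded linear functional, so $\rho(f)=\int f\,dm$ for a regular Borel signed measure $m$. By (1), $\int\varphi\,d(f_*m)=\int\varphi\circ f\,dm=\int\varphi\,d\mu_f$ for all $\varphi\in C(f(X))$. Both measures are regular, so $f_*m=\mu_f$ by uniqueness in the Riesz theorem. Hence
$$m(f^{-1}(C))=\mu(f^{-1}(C))\qquad(f\in C(X),\ C\subseteq\mathbf R\text{ closed}).\tag{2}$$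

Now repeat the end of Example 3, with sets $f^{-1}(1)$ in place of clopen sets. Let $U$ be open and $\varepsilon>0$. Choose a closed $K_1\subseteq U$ with $|m|(U\setminus K_1)<\varepsilon$, and a closed $K_2\subseteq U$ such that $|\mu(U)-\mu(Z)|<\varepsilon$ for all closed $Z$ with $K_2\subseteq Z\subseteq U$. Put $K=K_1\cup K_2$. By Urysohn's lemma there is $f\in C(X)$ with $f=1$ on $K$ and $f=0$ off $U$. Let $Z=f^{-1}(1)$. Then $K\subseteq Z\subseteq U$, and $m(Z)=\mu(Z)$ by (2), so
$$|m(U)-\mu(U)|\le|m|(U\setminus Z)+|\mu(Z)-\mu(U)|<2\varepsilon.$$
Thus $m=\mu$ on open sets. For closed $C$, $\mu(C)=\mu(X)-\mu(X\setminus C)=m(X)-m(X\setminus C)=m(C)$. $\square$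

So everything reduces to one identity: $\rho(f_1+f_2)=\rho(f_1)+\rho(f_2)$.

## Why one quotient does not suffice, and the quotient by components of level sets

The first thing to try is to factor $f_1$ and $f_2$ through one map. Let $q=(f_1,f_2):X\to q(X)\subset\mathbf R^2$. If $\dim q(X)\le1$, then $f_1$, $f_2$ and $f_1+f_2$ are the functions $s$, $t$ and $s+t$ composed with $q$, and Lemma 2(a) gives
$$\rho(f_1+f_2)=\int(s+t)\,d\mu_q=\rho(f_1)+\rho(f_2).$$
The argument stops when $q(X)$ is two-dimensional: Theorem 0 is then not available, and there is no measure $\mu_q$ to integrate against. This is a real obstruction. On the square, with the non-extendable $\nu$, Lemma 3 says that $\rho$ is *not* additive.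

So we give up a common quotient and use three, one for each of $f_1$, $f_2$ and $f_3=f_1+f_2$. Each carries a measure, and we must compare the three measures. For this the level sets of the $f_j$ are of little use, since HI speaks about connected sets. We use the components of the level sets instead. The quotient by them still has dimension at most one.

**Lemma 4 (monotone–light factorization).** *Let $X$ be compact and $f\in C(X)$. For $x\in X$ let $F_x$ be the component of $f^{-1}(f(x))$ containing $x$. The sets $F_x$ partition $X$; let $q:X\to Y$ be the quotient map, so $f=g\circ q$ with $g\in C(Y)$. Then $Y$ is compact Hausdorff and $\dim Y\le1$.*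

For example, take $X=[0,1]$ and $f(x)=|x-\tfrac12|$. A level set has one or two points, so each $F_x$ is $\{x\}$, $Y=X$ and $g=f$. Here $Y$ is strictly finer than $f(X)=[0,\tfrac12]$. For $f(s,t)=|s-\tfrac12|$ on the square, $F_{(s,t)}=\{s\}\times[0,1]$ and $Y=[0,1]$.

*Proof that $Y$ is compact Hausdorff.* The quotient of a compact space by a closed equivalence relation is compact Hausdorff, so we show that the set of non-equivalent pairs is open in $X\times X$. Let $y\notin F_x$. If $f(x)\ne f(y)$, then all pairs near $(x,y)$ have different $f$-values and are non-equivalent.

Let $f(x)=f(y)=t$. In the compact space $f^{-1}(t)$ components are quasi-components, so $f^{-1}(t)=A\sqcup B$ with $A\ni x$ and $B\ni y$ clopen in $f^{-1}(t)$. Choose disjoint open $U\supseteq A$, $V\supseteq B$ in $X$. The compact set $f(X\setminus(U\cup V))$ omits $t$, so there is an open $J\ni t$ with $f^{-1}(J)\subseteq U\cup V$. Let $x'\in U\cap f^{-1}(J)$ and $y'\in V\cap f^{-1}(J)$. Then $F_{x'}$ is a connected subset of $f^{-1}(J)\subseteq U\sqcup V$ that meets $U$. So $F_{x'}\subseteq U$ and $y'\notin F_{x'}$. Thus $(x,y)$ has a neighborhood of non-equivalent pairs.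

*Proof that the fibers $g^{-1}(t)$ have a clopen base.* The map $q$ is closed, and $g^{-1}(t)=q(f^{-1}(t))$. Let $A$ be a clopen subset of $f^{-1}(t)$, with complement $B$ there. Both are unions of components, so $q(A)$ and $q(B)$ are disjoint closed sets with union $g^{-1}(t)$; hence $q(A)$ is clopen in $g^{-1}(t)$. Distinct components of $f^{-1}(t)$ are separated by clopen sets. So clopen sets separate the points of the compact space $g^{-1}(t)$, and therefore it has a clopen base.

*Proof that $\dim Y\le1$.* Let $\mathcal W$ be a finite open cover of $Y$, and let $t\in g(Y)$. By the clopen base and compactness, $g^{-1}(t)$ is a disjoint union of finitely many relatively clopen sets, each inside a member of $\mathcal W$. These are disjoint closed sets of $Y$. By normality, enlarge them to pairwise disjoint open sets of $Y$, each inside a member of $\mathcal W$; call this finite family $\mathcal O_t$. Since $g$ is closed, there is an open interval $J_t\ni t$ with $g^{-1}(J_t)\subseteq\bigcup\mathcal O_t$.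

Let $\lambda>0$ be a Lebesgue number of the cover $\{J_t\}$ of the compact set $g(Y)$, and let $0<2\delta<\lambda$. Consider the intervals $J=(k\delta,(k+2)\delta)$, $k\in\mathbf Z$. A real number $s$ lies in such an interval exactly when $s/\delta-2<k<s/\delta$, so it lies in at least one and at most two of them. Finitely many of them meet $g(Y)$, and for each of these $J\cap g(Y)\subseteq J_t$ for some $t$. Choose one such $t$ for each $J$, and cut $g^{-1}(J)$ into the sets $g^{-1}(J)\cap O$, $O\in\mathcal O_t$. For fixed $J$ these are disjoint and cover $g^{-1}(J)$. Altogether we get a finite open refinement of $\mathcal W$ that covers $Y$, and each point lies in at most two of its members. $\square$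

## Three measures on $X$, and three components through a point

From here on $X$ is HI, $\mu$ is a signed quasi-measure on $X$, $f_1,f_2\in C(X)$ and $f_3=f_1+f_2$. With $\varepsilon_1=\varepsilon_2=1$ and $\varepsilon_3=-1$,
$$\sum_{j=1}^3\varepsilon_jf_j=0.\tag{3}$$
By Lemma 3, Theorem A follows once we show $\rho(f_1)+\rho(f_2)=\rho(f_3)$.

For $j=1,2,3$ let $F^j_x$, $q_j:X\to Y_j$ and $g_j$ be as in Lemma 4 for $f_j$. Since $\dim Y_j\le1$, there is a regular Borel signed measure $\mu_j$ on $Y_j$ that extends $(q_j)_*\mu$. We move the three measures to the common space $X$, at the price of having different $\sigma$-algebras: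
$$\mathcal B_j=\{q_j^{-1}(B):B\subseteq Y_j\text{ Borel}\},\qquad m_j(q_j^{-1}(B))=\mu_j(B).$$
As $q_j$ is surjective, $B$ is recovered as $q_j(q_j^{-1}(B))$, so $m_j$ is a well-defined finite signed measure on the $\sigma$-algebra $\mathcal B_j$. By Lemma 2(a), $f_j=g_j\circ q_j$ is $\mathcal B_j$-measurable and
$$\rho(f_j)=\int_{Y_j}g_j\,d\mu_j=\int_Xf_j\,dm_j.\tag{4}$$

Call $S\subseteq X$ *$j$-saturated* if $x\in S$ implies $F^j_x\subseteq S$. A closed $j$-saturated set $C$ equals $q_j^{-1}(q_j(C))$ with $q_j(C)$ closed. Since $\mu_j$ extends $(q_j)_*\mu$,
$$C\in\mathcal B_j\quad\text{and}\quad m_j(C)=\mu(C)\qquad(C\text{ closed and }j\text{-saturated}).\tag{5}$$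

Statement (5) is our only link between the three measures: they agree with $\mu$, hence with each other, on closed sets that are saturated for more than one index. On the square this link is nearly empty. Take $f_1=s$ and $f_2=t$. The sets $F^1_x$ are vertical segments and the sets $F^2_x$ horizontal ones. A nonempty set that is both 1- and 2-saturated contains a vertical segment, hence every horizontal segment, hence the whole square. In an HI space the situation is the opposite, because the three components through a point are comparable, and (3) makes two of them equal.

**Step 1 (the two smallest components coincide).** *This step splits $X$ into four pieces on which the components are related in a fixed way.* Fix $x$. The continua $F^1_x,F^2_x,F^3_x$ all contain $x$, so by HI any two are comparable and they form a chain $F^a_x\subseteq F^b_x\subseteq F^c_x$ with $\{a,b,c\}=\{1,2,3\}$. On $F^b_x$ the function $f_b$ is constant, and so is $f_c$ since $F^b_x\subseteq F^c_x$. By (3), $f_a$ is constant on $F^b_x$ too. As $F^b_x$ is connected and contains $x$, it lies in the component $F^a_x$ of the level set of $f_a$. So $F^a_x=F^b_x$, and $F^c_x$ is either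 equal to them or strictly larger. Consequently $X=E_0\sqcup E_1\sqcup E_2\sqcup E_3$, where
$$E_0=\{x:F^1_x=F^2_x=F^3_x\},\qquad E_k=\{x:F^i_x=F^{i'}_x\subsetneq F^k_x\},\quad\{i,i',k\}=\{1,2,3\}.$$

Two extreme cases: if $X$ has a clopen base, all $F^j_x=\{x\}$ and $X=E_0$. If $X$ is an HI continuum, $f_1$ is constant and $f_2$ is not, then $F^1_x=X$, while $F^2_x=F^3_x\ne X$; so $X=E_1$.

**Step 2 (the pieces are measurable for all three $\sigma$-algebras).** *We want to integrate over the $E_k$ separately, so we exhaust them by closed sets saturated for every index.* Let $k\in\{1,2,3\}$ and $i\ne k$, and let $i'$ be the third index. First,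
$$E_k=\{x:f_i\text{ is not constant on }F^k_x\}.\tag{6}$$
If $x\in E_k$ and $f_i$ were constant on $F^k_x$, then $F^k_x\subseteq F^i_x$, contradicting $F^i_x\subsetneq F^k_x$. Conversely, suppose $f_i$ is not constant on $F^k_x$. Then $F^k_x\not\subseteq F^i_x$, so $F^i_x\subsetneq F^k_x$ by HI. On $E_0$ and $E_{i'}$ we have $F^i_x=F^k_x$, and on $E_i$ we have $F^k_x\subsetneq F^i_x$. Hence $x\in E_k$.

Now fix one $i=i(k)\ne k$ and let
$$E^n_k=\{x:\operatorname{diam}f_i(F^k_x)\ge 1/n\}.$$
By (6), $E^n_k\uparrow E_k$ as $n\to\infty$.

*$E^n_k$ is closed.* Since $F^k_x$ is compact, the diameter is attained. So $E^n_k$ is the projection to the first coordinate of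
$$\{(x,y,y')\in X^3:q_k(x)=q_k(y)=q_k(y'),\ |f_i(y)-f_i(y')|\ge1/n\}.$$
This set is closed in $X^3$, because $Y_k$ is Hausdorff, so it is compact, and its projection is compact.

*$E^n_k$ is $j$-saturated for $j=1,2,3$.* Let $x\in E^n_k$ and $y\in F^j_x$. Since $x\in E_k$, $F^j_x\subseteq F^k_x$. So $y\in F^k_x$, hence $F^k_y=F^k_x$ and $y\in E^n_k$.

By (5), $E^n_k\in\mathcal B_1\cap\mathcal B_2\cap\mathcal B_3$. Hence $E_1,E_2,E_3$ and $E_0=X\setminus(E_1\cup E_2\cup E_3)$ lie in each of $\mathcal B_1,\mathcal B_2,\mathcal B_3$.

**Step 3 (comparison where components coincide).** *This step identifies two of the three measures on a piece where the corresponding components are equal.* Claim: let $E\in\mathcal B_i\cap\mathcal B_j$ with $F^i_x=F^j_x$ for all $x\in E$. Then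
$$\{B\in\mathcal B_i:B\subseteq E\}=\{B\in\mathcal B_j:B\subseteq E\},$$
and $m_i=m_j$ on this family.

We first compare the families. Since $E\in\mathcal B_i$, we have $E=q_i^{-1}(q_i(E))$ with $q_i(E)$ Borel. The restriction $q_i|_E:E\to q_i(E)$ is closed: for $D'$ closed in $X$, $q_i(D'\cap E)=q_i(D')\cap q_i(E)$ because $E$ is $i$-saturated, and $q_i(D')$ is closed. So $q_i|_E$ is a quotient map, and likewise $q_j|_E$. The fiber of $q_i|_E$ through $x\in E$ is $F^i_x=F^j_x$, which is the fiber of $q_j|_E$. Hence $h:q_i(x)\mapsto q_j(x)$ is a well-defined bijection $q_i(E)\to q_j(E)$. It is continuous because $h\circ q_i|_E=q_j|_E$ and $q_i|_E$ is a quotient map. By symmetry $h$ is a homeomorphism.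

Since $q_i(E)$ is Borel in $Y_i$, the Borel subsets of $Y_i$ contained in $q_i(E)$ are exactly the Borel sets of the subspace $q_i(E)$; the same holds for $j$. So $h$ maps the first family of Borel sets bijectively onto the second. For $D\subseteq q_i(E)$ we have $q_i^{-1}(D)=q_j^{-1}(h(D))$: both sets lie in $E$, and for $x\in E$, $q_i(x)\in D$ if and only if $q_j(x)=h(q_i(x))\in h(D)$. This proves that the two families are equal.

Now compare the values. Let $B$ be in the common family and $\varepsilon>0$. By (R1) choose compact $T\subseteq q_i(B)$ and $T'\subseteq q_j(B)$ with $|\mu_i|(q_i(B)\setminus T)<\varepsilon$ and $|\mu_j|(q_j(B)\setminus T')<\varepsilon$. Let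
$$C=q_i^{-1}(T)\cup q_j^{-1}(T')\subseteq B.$$
It is closed. The first part is $i$-saturated and the second $j$-saturated, and both lie in $E$, where $F^i_x=F^j_x$; so $C$ is both $i$- and $j$-saturated. By (5), $m_i(C)=\mu(C)=m_j(C)$. Since $q_i(B)\setminus q_i(C)\subseteq q_i(B)\setminus T$, we have $|m_i(B)-m_i(C)|<\varepsilon$. Similarly $|m_j(B)-m_j(C)|<\varepsilon$. Hence $|m_i(B)-m_j(B)|<2\varepsilon$, and $\varepsilon\to0$ gives the claim.

**Step 4 (comparison with the large component).** *On $E_k$ the index $k$ has strictly larger components than the others; this step compares $m_k$ with the other measures there.* Since large components are unions of small ones, $k$-saturated implies $i$-saturated on $E_k$, but not conversely; so only a one-sided comparison can be expected. Claim: let $k\in\{1,2,3\}$ and $i\ne k$. If $B\in\mathcal B_k$ and $B\subseteq E_k$, then $B\in\mathcal B_i$ and $m_k(B)=m_i(B)$.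

Fix $n$ and let $\Lambda$ be the class of all $B\in\mathcal B_k$ with $B\cap E^n_k\in\mathcal B_i$ and $m_i(B\cap E^n_k)=m_k(B\cap E^n_k)$. Suppose $B$ is closed and $k$-saturated. Then $C=B\cap E^n_k$ is closed and $k$-saturated. It is also $i$-saturated, because for $x\in C\subseteq E_k$ we have $F^i_x\subseteq F^k_x\subseteq C$. By (5), $C\in\mathcal B_i$ and $m_i(C)=\mu(C)=m_k(C)$. So $B\in\Lambda$.

$\Lambda$ is a $\lambda$-system:

* $X\in\Lambda$, as $X$ is closed and $k$-saturated.
* If $B\subseteq B'$ are in $\Lambda$, then $(B'\setminus B)\cap E^n_k=(B'\cap E^n_k)\setminus(B\cap E^n_k)\in\mathcal B_i$, and subtracting the finite values gives $B'\setminus B\in\Lambda$.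
* If $B_r\in\Lambda$ increase to $B$, then $B\cap E^n_k=\bigcup_r(B_r\cap E^n_k)\in\mathcal B_i$, and the values agree by countable additivity of $m_i$ and $m_k$.

The closed $k$-saturated sets are the sets $q_k^{-1}(L)$ with $L\subseteq Y_k$ closed. They form a $\pi$-system that generates $\mathcal B_k$. By the $\pi$–$\lambda$ theorem $\Lambda=\mathcal B_k$, and this holds for every $n$. If $B\in\mathcal B_k$ and $B\subseteq E_k$, then $B\cap E^n_k\uparrow B$. So $B\in\mathcal B_i$, and countable additivity gives $m_i(B)=m_k(B)$.

**Step 5 (adding up).** *On each piece all three integrals can now be written against one measure, and then (3) applies.* For $E\in\mathcal B_j$ call $\{B\in\mathcal B_j:B\subseteq E\}$ the trace of $\mathcal B_j$ on $E$. The functions $f_j$ are bounded, so their integrals are limits of integrals of uniformly approximating simple functions. An integral of $f_j$ over $E$ therefore depends only on the measure as restricted to any $\sigma$-algebra on $E$ for which $f_j|_E$ is measurable.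

On $E_0$ all three components coincide, so by Step 3 the three traces coincide and $m_1=m_2=m_3$ on them. Hence
$$\sum_j\varepsilon_j\int_{E_0}f_j\,dm_j=\int_{E_0}\Big(\sum_j\varepsilon_jf_j\Big)\,dm_1=0.$$

Let $k\in\{1,2,3\}$ and let $i,i'$ be the other two indices. On $E_k$ we have $F^i_x=F^{i'}_x$, so by Step 3 the traces of $\mathcal B_i$ and $\mathcal B_{i'}$ on $E_k$ coincide, and $m_i=m_{i'}$ on them. By Step 4 the trace of $\mathcal B_k$ on $E_k$ is contained in that of $\mathcal B_i$, and $m_k=m_i$ on it. So $f_k|_{E_k}$ is measurable for the trace of $\mathcal B_i$, and $\int_{E_k}f_k\,dm_k=\int_{E_k}f_k\,dm_i$. Hence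
$$\sum_j\varepsilon_j\int_{E_k}f_j\,dm_j=\int_{E_k}\Big(\sum_j\varepsilon_jf_j\Big)\,dm_i=0.$$

The sets $E_0,E_1,E_2,E_3$ partition $X$ and lie in every $\mathcal B_j$. Adding over them and using (4),
$$\rho(f_1)+\rho(f_2)-\rho(f_3)=\sum_j\varepsilon_j\int_Xf_j\,dm_j=0.$$
So $\rho$ is additive, and by Lemma 3 $\mu$ extends to a regular Borel signed measure. This proves Theorem A, and with it Theorem B: the guess fails in each of the dimensions $2,3,\dots,\infty$. $\blacksquare$
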